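
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Longest increasing and longest decreasing subsequences\\ of a random permutation are negatively correlated}


\begin{abstract}
Let $R_n$ and $C_n$ be the lengths of the longest increasing and the longest decreasing subsequence of a uniformly random permutation of $n$ letters. We prove that $\mathrm{Cov}(R_n,C_n)<0$ for every $n\ge2$, with the explicit bound $\mathrm{Cov}(R_{n+1},C_{n+1})\le-1/(4n)$ for $n\ge 1$. The proof shows that the Plancherel growth process on partitions is stochastically monotone for the dominance order. This gives more: any two functions of the Robinson--Schensted shape that increase in dominance have nonnegative covariance, and positive covariance unless one of them is constant. The method applies to other growth processes and yields the corresponding result for uniform random words.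
\end{abstract}

\section{The question and the results}

Let $\pi$ be a uniformly random permutation in the symmetric group $S_n$. Write $R_n$ for the length of its longest increasing subsequence and $C_n$ for the length of its longest decreasing subsequence. The Robinson--Schensted correspondence sends $\pi$ to a pair $(P(\pi),Q(\pi))$ of standard Young tableaux of a common shape $\lambda$, a partition of $n$, and Schensted's theorem says that
\[
R_n=\lambda_1,\qquad C_n=\lambda_1'=\ell(\lambda),
\]
the lengths of the first row and of the first column of $\lambda$. The question, posed as a conjecture in \cite{EM}, is whether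
\[
\mathrm{Cov}(R_n,C_n)=\mathbb E[R_nC_n]-\mathbb E[R_n]\,\mathbb E[C_n]<0\qquad\text{for every }n\ge2 .
\]
We prove that this is so.

Reversing $\pi$ exchanges $R_n$ and $C_n$, so the two have the same law. An increasing and a decreasing subsequence share at most one entry, so they compete for the entries of $\pi$. Moreover $\lambda$ fits into a $C_n\times R_n$ rectangle, so $R_nC_n\ge n$, and if one of the two is small the other is forced to be large. Both observations suggest a negative covariance. Neither proves it, because the two lengths can also be large together, as for the hook shapes $(r,1^{n-r})$.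

Since the correspondence is a bijection onto pairs of standard tableaux of equal shape, a shape $\lambda$ occurs with probability $f_\lambda^2/n!$, where $f_\lambda$ is the number of standard tableaux of shape $\lambda$. For $n=2$ the pair $(R_2,C_2)$ is $(2,1)$ or $(1,2)$ with probability $\frac12$ each, and the covariance is $2-\frac94=-\frac14$. For $n=3$ the shapes $(3),(2,1),(1^3)$ have probabilities $\frac16,\frac46,\frac16$, so the covariance is $\frac{11}{3}-4=-\frac13$. For $n=4$ and $n=5$ the numbers $f_\lambda$, in the order from the row to the column, are $1,3,2,3,1$ and $1,4,5,6,5,4,1$, and the covariances are $-\frac{49}{144}$ and $-\frac{217}{576}$.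

\begin{theorem}\label{thm:main}
For all $n\ge1$,
\[
\mathrm{Cov}(R_{n+1},C_{n+1})\le-\frac1{(1+\mathbb E R_n)^2}\le-\frac1{4n}<0 .
\]
For $n=1$ the first two inequalities are equalities.
\end{theorem}

\begin{remark}[The number of entries must be fixed]
Replace $\pi$ by the points of a Poisson process of intensity $t>0$ in the unit square. Almost surely there are finitely many points, no two with a common coordinate, and given that their number $N$ equals $n$ their relative order is a uniform permutation. The longest increasing and longest decreasing chains of points now have lengths $R_N$ and $C_N$ (zero if $N=0$). Both are nondecreasing when points are added, and both are at most $N$, hence square integrable. The Harris--FKG inequality for Poisson processes \cite[Thm.~20.4]{LP} gives $\mathrm{Cov}(R_N,C_N)\ge0$, the opposite sign. There is no contradiction. With $\rho(n)=\mathbb ER_n=\mathbb EC_n$ and $\rho(0)=0$, conditioning on $N$ gives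
\[
\mathrm{Cov}(R_N,C_N)=\mathbb E\big[\mathrm{Cov}(R_N,C_N\mid N)\big]+\mathrm{Var}(\rho(N)).
\]
By Theorem~\ref{thm:main} the first term is negative; the fluctuation of $N$ compensates for it. A proof of the theorem must therefore use that $n$ is fixed.
\end{remark}

The method gives a statement about the whole shape. Let $\mathbb Y_n$ be the set of partitions of $n$, let $S_k(\lambda)=\lambda_1+\dots+\lambda_k$ (with $\lambda_k=0$ for $k>\ell(\lambda)$), and recall the dominance order on $\mathbb Y_n$:
\[
\lambda\trianglerighteq\mu\iff S_k(\lambda)\ge S_k(\mu)\text{ for all }k .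
\]
A function on a set of partitions of $n$ is called \emph{increasing} if it is weakly increasing for $\trianglerighteq$. Write $\mathbb E_n$ and $\mathrm{Cov}_n$ for expectation and covariance under the Plancherel measure $M_n(\lambda)=f_\lambda^2/n!$, the law of the shape.

\begin{theorem}\label{thm:assoc}
If $F,G:\mathbb Y_n\to\mathbb R$ are increasing, then $\mathrm{Cov}_n(F,G)\ge0$. If $n\ge2$, equality holds if and only if $F$ or $G$ is constant. Consequently, for $n\ge2$:
\begin{enumerate}
\item[(a)] $P(R_n\ge a,\ C_n\ge b)<P(R_n\ge a)\,P(C_n\ge b)$ for all $2\le a,b\le n$.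
\item[(b)] $\mathrm{Cov}(\varphi(R_n),\psi(C_n))<0$ for all nondecreasing nonconstant $\varphi,\psi$ on $\{1,\dots,n\}$.
\item[(c)] For $1\le k,l\le n-1$, the maximal size of a union of $k$ increasing subsequences of $\pi$ and the maximal size of a union of $l$ decreasing subsequences of $\pi$ have strictly negative covariance.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:words}
Let $N,n\ge2$ and let $W$ be a uniformly random word in $\{1,\dots,N\}^n$. Let $R$ be the length of the longest weakly increasing subsequence of $W$ and $C$ that of the longest strictly decreasing one. Then $\mathrm{Cov}(R,C)<0$.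
\end{theorem}

Theorem~\ref{thm:words} is derived from a statement on weighted growth processes, Theorem~\ref{thm:weights} below.

\medskip
\noindent\textbf{The idea of the proof.} Dominance is the natural order here: $\lambda_1$ increases and $\ell(\lambda)$ decreases in it. If it were a total order, the first part of Theorem~\ref{thm:assoc} would follow at once from Chebyshev's inequality: for increasing $F,G$, for $\lambda\sim M_n$ and an independent copy $\lambda^*$ of $\lambda$,
\begin{equation}\label{eq:cheb}
2\,\mathrm{Cov}(F(\lambda),G(\lambda))=\mathbb E\big[(F(\lambda)-F(\lambda^*))(G(\lambda)-G(\lambda^*))\big]\ge0 ,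
\end{equation}
because the product is nonnegative for comparable $\lambda,\lambda^*$; if $F,G$ are nonconstant, it is positive when $\lambda=(n)$ and $\lambda^*=(1^n)$. This settles $n\le5$, where dominance is total. At $n=6$ the argument fails: $(4,1,1)$ and $(3,3)$ are incomparable, and the increasing functions $S_1$ and $S_2$ order them oppositely ($4>3$ but $5<6$), so the product in \eqref{eq:cheb} can be negative. We therefore build the shape one box at a time. The partitions reachable from a \emph{given} one by adding a box do form a chain, so \eqref{eq:cheb} applies within each step. What remains is to pass the order from one step to the next, and this is the main point of the proof.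

\section{Plancherel growth and dominance}

\subsection{Adding a box}

Let $e_k$ be the $k$-th unit vector. For $\lambda\in\mathbb Y_n$, passing to $\lambda+e_k$ means adding a box to row $k$; the row $k$ is \emph{addable} if the result is again a partition. We recall three textbook facts. For $\lambda\in\mathbb Y_n$ and $\Lambda\in\mathbb Y_{n+1}$,
\begin{equation}\label{eq:branch}
\sum_{k\text{ addable}}f_{\lambda+e_k}=(n+1)f_\lambda,\qquad \sum_{\lambda:\ \Lambda=\lambda+e_k\text{ for some }k}f_\lambda=f_\Lambda ,
\end{equation}
the second sum being over all $\lambda$ obtained from $\Lambda$ by removing a box. Frobenius' formula says that for every $L\ge\ell(\lambda)$, with $l_h=\lambda_h+L-h$ for $1\le h\le L$,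
\begin{equation}\label{eq:frob}
f_\lambda=n!\,\frac{\prod_{h<h'}(l_h-l_{h'})}{\prod_h l_h!}.
\end{equation}
The numbers $l_1>l_2>\dots>l_L\ge0$ are distinct integers.

Put $p_\lambda(k)=\dfrac{f_{\lambda+e_k}}{(n+1)f_\lambda}$ if $k$ is addable and $p_\lambda(k)=0$ otherwise. By \eqref{eq:branch} these are probabilities summing to $1$, and if $\lambda\sim M_n$ moves to $\lambda+e_k$ with probability $p_\lambda(k)$, then the new state equals $\Lambda$ with probability
\[
\sum_{\lambda}\frac{f_\lambda^2}{n!}\cdot\frac{f_\Lambda}{(n+1)f_\lambda}=\frac{f_\Lambda}{(n+1)!}\sum_\lambda f_\lambda=M_{n+1}(\Lambda),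
\]
the sums being over the $\lambda$ obtained from $\Lambda$ by removing a box. So the Markov chain started at $(1)$ with transitions $p$ has law $M_n$ at time $n$. This is the \emph{Plancherel growth process}.

\begin{lemma}\label{lem:prod}
Let $\lambda\in\mathbb Y_n$, $L=n+1$ and $l_h=\lambda_h+L-h$. For $1\le k\le L$,
\begin{equation}\label{eq:p}
p_\lambda(k)=\frac1{l_k+1}\prod_{h\ne k}\Big(1-\frac1{l_h-l_k}\Big),
\end{equation}
the product being over $1\le h\le L$ with $h\ne k$.
\end{lemma}

\begin{proof}
Adding a box to row $k$ replaces $l_k$ by $l_k+1$ and changes no other $l_h$. If $k$ is addable, then $L\ge\ell(\lambda+e_k)$, and \eqref{eq:frob} gives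
\[
\frac{f_{\lambda+e_k}}{f_\lambda}=(n+1)\cdot\frac1{l_k+1}\prod_{h\ne k}\frac{l_h-l_k-1}{l_h-l_k};
\]
for $h>k$ the signs of numerator and denominator have both been reversed. If $k$ is not addable, then $k\ge2$ and $\lambda_{k-1}=\lambda_k$, so $l_{k-1}-l_k=1$ and the right side of \eqref{eq:p} is $0=p_\lambda(k)$.
\end{proof}

Rows $k>n+1$ are never addable for $\lambda\in\mathbb Y_n$, so \eqref{eq:p} covers all rows of interest.

\subsection{Dominance}

\begin{lemma}\label{lem:stat}
For $k,l\ge1$, the function $\lambda\mapsto S_k(\lambda)$ is increasing on $\mathbb Y_n$ and the function $\lambda\mapsto S_l(\lambda')$ is decreasing, where $\lambda'$ is the conjugate partition. In particular $\lambda_1$ is increasing and $\ell(\lambda)=S_1(\lambda')$ is decreasing.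
\end{lemma}

\begin{proof}
The first statement is immediate from the definition of dominance. For the second, $S_l(\lambda')$ counts the boxes in the first $l$ columns, so
\[
n-S_l(\lambda')=\sum_{j}\max(\lambda_j-l,0)=\max_{k\ge0}\big(S_k(\lambda)-kl\big),
\]
the last equality because $\lambda_j-l$ is weakly decreasing in $j$. The right side is increasing, as a maximum of increasing functions.
\end{proof}

The next lemma reduces comparisons in dominance to moving a single box.

\begin{lemma}\label{lem:onebox}
If $\lambda\trianglerighteq\mu$ and $\lambda\neq\mu$ in $\mathbb Y_n$, there are $i<j$ such that $\kappa=\lambda-e_i+e_j$ is a partition and $\lambda\trianglerighteq\kappa\trianglerighteq\mu$. Hence one can pass from $\lambda$ to $\mu$ by finitely many such moves, and all partitions met on the way lie in the interval $[\mu,\lambda]=\{\nu\in\mathbb Y_n:\lambda\trianglerighteq\nu\trianglerighteq\mu\}$.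
\end{lemma}

\begin{proof}
Let $D_k=S_k(\lambda)-S_k(\mu)\ge0$, with $D_0=D_n=0$. Let $a$ be the smallest $k$ with $D_k>0$ and $b$ the smallest $k>a$ with $D_k=0$. Since $D_{a-1}=0<D_a$ and $D_{b-1}>0=D_b$, we have $\lambda_a>\mu_a$ and $\lambda_b<\mu_b$. So $\lambda_a>\mu_a\ge\mu_b>\lambda_b$ and $\lambda_a-\lambda_b\ge2$. Let $i$ be the last index with $\lambda_i=\lambda_a$ and $j$ the first with $\lambda_j=\lambda_b$; then $a\le i<j\le b$. We have $\lambda_i>\lambda_{i+1}$, $\lambda_{j-1}>\lambda_j$ and $\lambda_i-\lambda_j\ge2$, and the last inequality covers the case $j=i+1$. So $\kappa$ is a partition. Finally $S_k(\kappa)=S_k(\lambda)-\mathbf 1_{\{i\le k<j\}}$, and $D_k\ge1$ for $a\le k<b$, so $\lambda\trianglerighteq\kappa\trianglerighteq\mu$. If $\kappa\ne\mu$, repeat with $\kappa$ in place of $\lambda$. Each move goes strictly down in dominance and $\mathbb Y_n$ is finite, so this ends at $\mu$.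
\end{proof}

\section{The step from two boxes to three}\label{sec:small}

The mechanism, and the obstacle, are already visible in the smallest case. At $n=2$ the shapes $(2)$ and $(1,1)$ have probability $\frac12$ each, and since $f_{(3)}=f_{(1^3)}=1$, $f_{(2,1)}=2$,
\[
(2)\to\begin{cases}(3)&\text{w.p. }\frac13\quad(\text{row }1)\\(2,1)&\text{w.p. }\frac23\quad(\text{row }2)\end{cases}
\qquad
(1,1)\to\begin{cases}(2,1)&\text{w.p. }\frac23\quad(\text{row }1)\\(1,1,1)&\text{w.p. }\frac13\quad(\text{row }3).\end{cases}
\]
Let $UR$ and $UC$ denote the conditional means of $R_3,C_3$ given the shape at $n=2$. Conditioning on that shape splits $\mathrm{Cov}(R_3,C_3)$ into two parts.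

\emph{Within the step.} From either shape, the new box lengthens the first row or the first column but not both, with probabilities $\frac13,\frac23$ in some order. The conditional covariance is $0-\frac13\cdot\frac23=-\frac29$.

\emph{Between the starting shapes.} Here $UR=\frac73,\ UC=\frac53$ at $(2)$, and $UR=\frac53,\ UC=\frac73$ at $(1,1)$, so their covariance is $\frac14\cdot\frac23\cdot(-\frac23)=-\frac19$.

The total is $-\frac29-\frac19=-\frac13$, as found before. The second part is negative because the advantage of $(2)$ over $(1,1)$ in the first row survives the step. This is not automatic. The growth is self-correcting: from $(2)$ the box goes to row $1$ only with probability $\frac13$, but from $(1,1)$ with probability $\frac23$. Hence no coupling of the two steps can always put the box for $(2)$ in a row at or above the one for $(1,1)$.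

What saves the order is that $(2)+e_2=(1,1)+e_1$. We may send both shapes to $(2,1)$ with probability $\frac23$, and to $(3)$ and $(1,1,1)$ respectively with probability $\frac13$. In general, if $\mu=\lambda-e_i+e_j$ with $i<j$, then $\lambda+e_j=\mu+e_i$. The box by which $\lambda$ is ahead of $\mu$ pays for any inversion of rows inside $\{i,\dots,j\}$. Only outside this range must the transition probabilities themselves be compared, and there \eqref{eq:p} gives the right inequalities.

\section{From monotone growth to association}

We work in slightly greater generality so that random words are covered too.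

\begin{definition}
A \emph{growth chain} consists of sets $\mathcal X_m\subset\mathbb Y_m$ $(m\ge1)$ with $\mathcal X_1=\mathbb Y_1$ and, for each $\lambda\in\mathcal X_m$, of probabilities $r_\lambda(k)\ge0$ summing to $1$ over $k\ge1$, such that $r_\lambda(k)>0$ only if $k$ is addable and $\lambda+e_k\in\mathcal X_{m+1}$. The associated Markov chain starts at $(1)$ at time $1$ and moves from $\lambda$ to $\lambda+e_k$ with probability $r_\lambda(k)$. For $F:\mathcal X_{m+1}\to\mathbb R$ put
\[
UF(\lambda)=\sum_{k:\,r_\lambda(k)>0}r_\lambda(k)F(\lambda+e_k)\qquad(\lambda\in\mathcal X_m).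
\]
The growth chain is \emph{monotone} if $UF$ is increasing on $\mathcal X_m$ whenever $F$ is increasing on $\mathcal X_{m+1}$, for every $m\ge1$.
\end{definition}

The Plancherel growth process is the case $\mathcal X_m=\mathbb Y_m$, $r=p$. In this section $\mathbb E_n,\mathrm{Cov}_n$ refer to the law at time $n$ of the growth chain considered.

\begin{proposition}\label{prop:assoc}
In a monotone growth chain, let $n\ge1$.
\begin{enumerate}
\item[(i)] If $F,G$ are increasing on $\mathcal X_n$, then $\mathrm{Cov}_n(F,G)\ge0$.
\item[(ii)] If $F,G$ are increasing on $\mathcal X_{n+1}$, then $\mathrm{Cov}_{n+1}(F,G)\ge\mathrm{Cov}_n(UF,UG)$.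
\item[(iii)] For $R(\lambda)=\lambda_1$ and $C(\lambda)=\ell(\lambda)$,
\begin{equation}\label{eq:RC}
\mathrm{Cov}_{n+1}(R,C)\le-\mathbb E_n\big[r_\lambda(1)\,r_\lambda(\ell(\lambda)+1)\big].
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\lambda$ be the state at time $n$ and $\Lambda$ the state at time $n+1$. For any $F,G$ on $\mathcal X_{n+1}$, conditioning on $\lambda$ gives
\begin{equation}\label{eq:total}
\mathrm{Cov}_{n+1}(F,G)=\mathbb E_n\big[\mathrm{Cov}(F(\Lambda),G(\Lambda)\mid\lambda)\big]+\mathrm{Cov}_n(UF,UG).
\end{equation}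

(ii) Given $\lambda$, the possible values of $\Lambda$ form a chain in dominance, since $\lambda+e_k\trianglerighteq\lambda+e_l$ for $k<l$. Increasing $F$ and $G$ are therefore similarly ordered on these values, and by the argument of \eqref{eq:cheb} the conditional covariance is nonnegative.

(i) We use induction on $n$. At $n=1$ there is one state and the covariance is $0$. If (i) holds at $n$ and $F,G$ are increasing on $\mathcal X_{n+1}$, then $UF,UG$ are increasing on $\mathcal X_n$ by monotonicity, so $\mathrm{Cov}_n(UF,UG)\ge0$, and (ii) gives (i) at $n+1$.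

(iii) We have $R(\Lambda)=R(\lambda)+\xi$ and $C(\Lambda)=C(\lambda)+\eta$, where $\xi$ and $\eta$ indicate that the box is added in row $1$ and in row $\ell(\lambda)+1$. These rows differ since $\ell(\lambda)\ge1$, so $\xi\eta=0$ and
\[
\mathrm{Cov}(R(\Lambda),C(\Lambda)\mid\lambda)=\mathrm{Cov}(\xi,\eta\mid\lambda)=-r_\lambda(1)\,r_\lambda(\ell(\lambda)+1).
\]
By Lemma~\ref{lem:stat}, $R$ and $-C$ are increasing, so $UR$ and $-UC$ are increasing on $\mathcal X_n$, and (i) gives $\mathrm{Cov}_n(UR,UC)\le0$. Insert both into \eqref{eq:total}.
\end{proof}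

\section{Plancherel growth is monotone}

By Lemma~\ref{lem:onebox} it is enough to compare $\lambda$ with $\mu=\lambda-e_i+e_j$. The first lemma compares the transition probabilities outside the rows $i,\dots,j$.

\begin{lemma}\label{lem:compare}
Let $\lambda$ and $\mu=\lambda-e_i+e_j$, with $i<j$, be partitions of $n$. Then
\[
p_\lambda(k)\ge p_\mu(k)\ \text{ for }k<i,\qquad p_\lambda(k)\le p_\mu(k)\ \text{ for }k>j .
\]
\end{lemma}

\begin{proof}
If $k>n+1$, both sides are $0$. Let $L=n+1$, $k\le L$ and $k\notin\{i,\dots,j\}$; note $j\le\ell(\mu)\le n$. Put $l_h=\lambda_h+L-h$ and $m_h=\mu_h+L-h$, so that $m_i=l_i-1$, $m_j=l_j+1$ and $m_h=l_h$ otherwise. With $a=l_k=m_k$, $x=l_i-a$ and $y=l_j-a$, Lemma~\ref{lem:prod} gives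
\[
p_\lambda(k)=K\Big(1-\frac1x\Big)\Big(1-\frac1y\Big),\qquad
p_\mu(k)=K\Big(1-\frac1{x-1}\Big)\Big(1-\frac1{y+1}\Big),
\]
with the common factor $K=\frac1{a+1}\prod_{h\ne i,j,k}\big(1-\frac1{l_h-a}\big)$. Here $K\ge0$ because $1-\frac1z\ge0$ for every nonzero integer $z$. It remains to compare the two products of two factors. The integers $x,y,x-1,y+1$ are the differences $l_i-l_k$, $l_j-l_k$, $m_i-m_k$, $m_j-m_k$. They are all negative if $k<i$ and all positive if $k>j$. Now
\[
\Big(1-\frac1x\Big)\Big(1-\frac1y\Big)=1-\frac{(x+y)-1}{xy},
\]
and likewise with $(x-1,y+1)$ in place of $(x,y)$. This replacement keeps the sum $x+y$ and increases the product, since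
\[
(x-1)(y+1)-xy=x-y-1=m_i-m_j+1>0 ,
\]
and both $xy$ and $(x-1)(y+1)$ are positive. If $k<i$, then $(x+y)-1<0$, so the value for $\lambda$ is at least that for $\mu$. If $k>j$, then $(x+y)-1>0$, so the value for $\lambda$ is at most that for $\mu$. Multiplying by $K\ge0$ gives the claim.
\end{proof}

The second lemma turns these inequalities into a coupling.

\begin{lemma}\label{lem:couple}
Let $\lambda$ and $\mu=\lambda-e_i+e_j$, with $i<j$, be partitions of $n$. Let $r$ and $q$ be probability distributions on the addable rows of $\lambda$ and of $\mu$, extended by $0$ to all rows, with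
\[
r(k)\ge q(k)\ \text{ for }k<i,\qquad r(k)\le q(k)\ \text{ for }k>j .
\]
Then there is a pair of random rows $(k,l)$ with $k\sim r$, $l\sim q$ and $\lambda+e_k\trianglerighteq\mu+e_l$ almost surely.
\end{lemma}

\begin{proof}
For every $m$,
\[
S_m(\lambda+e_k)-S_m(\mu+e_l)=\mathbf 1_{\{i\le m<j\}}+\mathbf 1_{\{m\ge k\}}-\mathbf 1_{\{m\ge l\}} .
\]
If $k\le l$ this is nonnegative. If $l<k$, the last two terms combine to $-\mathbf 1_{\{l\le m<k\}}$, which the first term compensates provided $i\le l<k\le j$. So for addable rows $k$ of $\lambda$ and $l$ of $\mu$,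
\begin{equation}\label{eq:ok}
\lambda+e_k\trianglerighteq\mu+e_l\quad\text{if }k\le l,\text{ or if }k,l\in\{i,\dots,j\}.
\end{equation}
Let $A=\{k<i\}$, $B=\{i,\dots,j\}$ and $D=\{k>j\}$. Put mass $q(k)$ on the pair $(k,k)$ for $k\in A$ and mass $r(k)$ on $(k,k)$ for $k\in D$, which the hypotheses allow. The mass of $r$ not yet used lives on $A\cup B$, that of $q$ on $B\cup D$, and the two have the same total. If this total is positive, couple them proportionally to their product. A residual pair $(k,l)\in(A\cup B)\times(B\cup D)$ has either $k\le l$ or $k,l\in B$. In every pair of positive mass the rows are addable for $\lambda$ and $\mu$ respectively, so \eqref{eq:ok} applies to it.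
\end{proof}

\begin{example}
Let $\lambda=(2,2)$ and $\mu=(2,1,1)$, so $i=2$, $j=3$. From $f_\lambda=2$, $f_\mu=3$ and the dimensions at $n=5$,
\[
p_\lambda(1)=p_\lambda(3)=\tfrac12,\qquad p_\mu(1)=\tfrac25,\quad p_\mu(2)=\tfrac13,\quad p_\mu(4)=\tfrac4{15}.
\]
As Lemma~\ref{lem:compare} predicts, $\frac12\ge\frac25$ in row $1$ and $0\le\frac4{15}$ in row $4$. The coupling puts mass $\frac25$ on the pair of rows $k=l=1$, which leads to the shapes $(3,2)\trianglerighteq(3,1,1)$. The remaining mass $\frac35$ of $\lambda$ is on rows $1,3$ and that of $\mu$ on rows $2,4$. The only inverted pair of rows is $k=3$, $l=2$, and there both sides arrive at the same partition $(2,2,1)$.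
\end{example}

\begin{proposition}\label{prop:mono}
The Plancherel growth process is monotone: if $F:\mathbb Y_{n+1}\to\mathbb R$ is increasing, then $UF(\lambda)=\sum_kp_\lambda(k)F(\lambda+e_k)$, the sum being over addable $k$, is increasing on $\mathbb Y_n$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:onebox} it suffices to show $UF(\lambda)\ge UF(\mu)$ for $\mu=\lambda-e_i+e_j$ with $i<j$. By Lemma~\ref{lem:compare} we may apply Lemma~\ref{lem:couple} with $r=p_\lambda$ and $q=p_\mu$. The resulting pair satisfies $UF(\lambda)-UF(\mu)=\mathbb E[F(\lambda+e_k)-F(\mu+e_l)]\ge0$.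
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

By Propositions~\ref{prop:mono} and~\ref{prop:assoc}(iii), for $n\ge1$,
\begin{equation}\label{eq:pq}
\mathrm{Cov}(R_{n+1},C_{n+1})\le-\mathbb E_n\big[p_\lambda(1)\,p_\lambda(\ell(\lambda)+1)\big].
\end{equation}
Rows $1$ and $\ell(\lambda)+1$ are addable, so both factors are positive and the right side is negative. This already proves the conjecture. It remains to bound the right side.

\emph{Bounds on the two probabilities.} Use \eqref{eq:p} with $k=1$ and $L=n+1$. For $h\ge2$ we have $l_1-l_h=\lambda_1-\lambda_h+h-1\le\lambda_1+h-1$, and $l_1+1=\lambda_1+L$. Hence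
\[
p_\lambda(1)=\frac1{l_1+1}\prod_{h=2}^{L}\Big(1+\frac1{l_1-l_h}\Big)\ge\frac1{\lambda_1+L}\prod_{h=2}^{L}\frac{\lambda_1+h}{\lambda_1+h-1}=\frac1{\lambda_1+1}.
\]
Since $f_\nu=f_{\nu'}$ for every partition $\nu$, we have $p_\lambda(\ell(\lambda)+1)=p_{\lambda'}(1)\ge\frac1{\lambda'_1+1}=\frac1{\ell(\lambda)+1}$.

\emph{Jensen's inequality.} The function $(x,y)\mapsto\frac1{(1+x)(1+y)}=\exp\big(-\log(1+x)-\log(1+y)\big)$ is convex on $[0,\infty)^2$, being the exponential of a convex function. Since $\mathbb ER_n=\mathbb EC_n$,
\[
\mathbb E_n\big[p_\lambda(1)\,p_\lambda(\ell(\lambda)+1)\big]\ge\mathbb E\Big[\frac1{(1+R_n)(1+C_n)}\Big]\ge\frac1{(1+\mathbb ER_n)^2}.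
\]
With \eqref{eq:pq} this is the first inequality of the theorem.

\emph{The mean of $R_n$.} Along the growth process the first row grows with probability $p_\lambda(1)$, so by the Cauchy--Schwarz inequality and $\sum_{\lambda\in\mathbb Y_m}f_\lambda^2=m!$,
\[
\mathbb ER_{m+1}-\mathbb ER_m=\sum_{\lambda\in\mathbb Y_m}\frac{f_\lambda^2}{m!}\cdot\frac{f_{\lambda+e_1}}{(m+1)f_\lambda}
=\sum_{\lambda\in\mathbb Y_m}\frac{f_\lambda f_{\lambda+e_1}}{(m+1)!}\le\frac{\sqrt{m!\,(m+1)!}}{(m+1)!}=\frac1{\sqrt{m+1}};
\]
here $\sum_\lambda f_{\lambda+e_1}^2\le(m+1)!$ because $\lambda\mapsto\lambda+e_1$ is injective. As $\mathbb ER_1=1$,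
\[
\mathbb ER_n\le\sum_{k=1}^n\frac1{\sqrt k}\le1+\int_1^n\frac{dx}{\sqrt x}=2\sqrt n-1 ,
\]
so $(1+\mathbb ER_n)^{-2}\ge\frac1{4n}$.

For $n=1$ we have $\mathbb ER_1=1$ and $\mathrm{Cov}(R_2,C_2)=-\frac14$, so all three quantities equal $-\frac14$. \qed

\section{Strict association: proof of Theorem~\ref{thm:assoc}}

Nonnegativity is Proposition~\ref{prop:assoc}(i), which applies by Proposition~\ref{prop:mono}, and the covariance with a constant is $0$. We show by induction on $n\ge2$ that $\mathrm{Cov}_n(F,G)>0$ for all nonconstant increasing $F,G$.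

For $n=2$, $M_2$ is uniform on $\{(2),(1,1)\}$, so
\[
\mathrm{Cov}_2(F,G)=\tfrac14\big(F((2))-F((1,1))\big)\big(G((2))-G((1,1))\big)>0 .
\]

Suppose the claim holds for some $n\ge2$ and let $F,G$ be nonconstant and increasing on $\mathbb Y_{n+1}$. By Proposition~\ref{prop:assoc}(ii), $\mathrm{Cov}_{n+1}(F,G)\ge\mathrm{Cov}_n(UF,UG)$, and $UF,UG$ are increasing. It remains to see that the averaging operator $U$ does not make a nonconstant increasing function constant. Since $n\ge2$,
\[
F((n+1))\ge F((n,1))\ge F((2,1^{n-1}))\ge F((1^{n+1})).
\]
The value $UF((n))$ is a mean with positive weights of the first two numbers, and $UF((1^n))$ is such a mean of the last two. If $UF((n))=UF((1^n))$, then both equal $F((n,1))=F((2,1^{n-1}))$, and since the weights are positive all four numbers coincide. But $(n+1)$ and $(1^{n+1})$ are the largest and the smallest element of $\mathbb Y_{n+1}$, so $F$ would be constant, a contradiction. So $UF$ is nonconstant, and likewise $UG$. By the induction hypothesis $\mathrm{Cov}_n(UF,UG)>0$.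

\emph{Consequences.} By Lemma~\ref{lem:stat}, $R(\lambda)=\lambda_1$ and $-C(\lambda)=-\ell(\lambda)$ are increasing. Each of $R,C$ takes all values $1,\dots,n$, for instance on the hooks $(r,1^{n-r})$. In each case we apply the positivity just proved.

(a) For $2\le a,b\le n$ the functions $\mathbf 1_{\{R\ge a\}}$ and $-\mathbf 1_{\{C\ge b\}}$ are increasing and nonconstant, so their covariance is positive. (For $a=1$ or $b=1$ the corresponding event is certain.)

(b) The functions $\varphi(R)$ and $-\psi(C)$ are increasing and nonconstant.

(c) By Greene's theorem the two quantities are $S_k(\lambda)$ and $S_l(\lambda')$. By Lemma~\ref{lem:stat}, $S_k(\lambda)$ and $-S_l(\lambda')$ are increasing. The function $S_k(\lambda)$ is $n$ at $(n)$ and $k<n$ at $(1^n)$, while $S_l(\lambda')$ is $n$ at $(1^n)$ and $l<n$ at $(n)$. So both are nonconstant. \qed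

\section{Weighted growth and random words}

Lemma~\ref{lem:compare} concerns only rows $k$ with $\lambda_k=\mu_k$. In such a row the added box lies in the same place for $\lambda$ and for $\mu$, so the comparison survives reweighting by a nonnegative factor that depends only on the position of the new box. We use weights depending on its \emph{content} $\lambda_k+1-k$ (column minus row). A set $\mathcal X\subset\mathbb Y_m$ is \emph{convex for dominance} if $\lambda,\mu\in\mathcal X$ and $\lambda\trianglerighteq\nu\trianglerighteq\mu$ imply $\nu\in\mathcal X$.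

\begin{theorem}\label{thm:weights}
Let $w_m:\mathbb Z\to\mathbb R$ and $\mathcal X_m\subset\mathbb Y_m$ $(m\ge1)$ satisfy:
\begin{itemize}
\item $\mathcal X_1=\mathbb Y_1$, and each $\mathcal X_m$ is convex for dominance;
\item for $\lambda\in\mathcal X_m$ the numbers
\[
\tilde p_\lambda(k)=p_\lambda(k)\,w_m(\lambda_k+1-k)\qquad(k\text{ an addable row of }\lambda)
\]
are nonnegative and sum to $1$, and $\lambda+e_k\in\mathcal X_{m+1}$ whenever $\tilde p_\lambda(k)>0$.
\end{itemize}
Then the growth chain with transitions $\tilde p$ is monotone. Hence, for every $n$, its law at time $n$ satisfies $\mathrm{Cov}(F,G)\ge0$ for all increasing $F,G$ on $\mathcal X_n$.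
\end{theorem}

\begin{proof}
Put $\tilde p_\lambda(k)=0$ for non-addable $k$, let $F$ be increasing on $\mathcal X_{m+1}$ and let $\lambda\trianglerighteq\mu$ in $\mathcal X_m$. By convexity the partitions met in Lemma~\ref{lem:onebox} stay in $[\mu,\lambda]\subset\mathcal X_m$, where $\tilde p$ is defined. So we may assume that $\mu=\lambda-e_i+e_j$ with $i<j$ and $\lambda,\mu\in\mathcal X_m$.

We claim that $\tilde p_\lambda(k)\ge\tilde p_\mu(k)$ for $k<i$ and $\tilde p_\lambda(k)\le\tilde p_\mu(k)$ for $k>j$. In both cases $\lambda_k=\mu_k$, so both sides carry the same weight $w=w_m(\lambda_k+1-k)$. If $k$ is addable for neither partition, both sides are $0$. If it is addable for at least one of them, then for that partition the value of $p$ is positive and $\tilde p=pw\ge0$, so $w\ge0$. Since $\tilde p=pw$ holds for non-addable rows too, both sides being $0$, multiplying Lemma~\ref{lem:compare} by $w$ gives the claim.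

Lemma~\ref{lem:couple} with $r=\tilde p_\lambda$ and $q=\tilde p_\mu$ now gives $k\sim\tilde p_\lambda$ and $l\sim\tilde p_\mu$ with $\lambda+e_k\trianglerighteq\mu+e_l$. Almost surely $\tilde p_\lambda(k),\tilde p_\mu(l)>0$, so both partitions lie in $\mathcal X_{m+1}$. Hence $UF(\lambda)-UF(\mu)=\mathbb E[F(\lambda+e_k)-F(\mu+e_l)]\ge0$, and the growth chain is monotone. The last statement is Proposition~\ref{prop:assoc}(i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:words}]
Let $s_\lambda(1^N)$ be the number of semistandard tableaux of shape $\lambda$ with entries in $\{1,\dots,N\}$; it is positive if and only if $\ell(\lambda)\le N$. The RSK correspondence maps words in $\{1,\dots,N\}^m$ bijectively to pairs of such a tableau and a standard tableau of the same shape $\lambda\in\mathbb Y_m$, and $\lambda_1$ and $\ell(\lambda)$ are the lengths of the longest weakly increasing and the longest strictly decreasing subsequences. So for a uniform word in $\{1,\dots,N\}^m$ the shape has law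
\[
\frac{f_\lambda\,s_\lambda(1^N)}{N^m}\quad\text{on}\quad\mathcal X_m=\{\lambda\in\mathbb Y_m:\ell(\lambda)\le N\}.
\]
The set $\mathcal X_m$ is convex for dominance, since $\nu\trianglerighteq\mu$ implies $\ell(\nu)\le\ell(\mu)$ by Lemma~\ref{lem:stat}.

\emph{The growth chain.} Pieri's rule at $(1^N)$ reads $\sum_{k\text{ addable}}s_{\lambda+e_k}(1^N)=N s_\lambda(1^N)$. Hence the numbers
\[
\tilde p_\lambda(k)=\frac{s_{\lambda+e_k}(1^N)}{N s_\lambda(1^N)}\qquad(\lambda\in\mathcal X_m,\ k\text{ addable})
\]
are nonnegative and sum to $1$, and $\tilde p_\lambda(k)>0$ implies $\lambda+e_k\in\mathcal X_{m+1}$. They carry the law at time $m$ to that at time $m+1$: for $\Lambda\in\mathcal X_{m+1}$, the sum over all $\lambda$ obtained from $\Lambda$ by removing a box is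
\[
\sum_\lambda\frac{f_\lambda s_\lambda(1^N)}{N^m}\cdot\frac{s_\Lambda(1^N)}{N s_\lambda(1^N)}=\frac{s_\Lambda(1^N)}{N^{m+1}}\sum_\lambda f_\lambda=\frac{f_\Lambda s_\Lambda(1^N)}{N^{m+1}},
\]
by \eqref{eq:branch}; all these $\lambda$ lie in $\mathcal X_m$. Since $\mathcal X_1=\{(1)\}$, the Markov chain started at $(1)$ with transitions $\tilde p$ has at time $m$ the law of the shape of a uniform word in $\{1,\dots,N\}^m$.

\emph{The weights.} The hook-content formula states that
\[
s_\lambda(1^N)=\frac{f_\lambda}{|\lambda|!}\prod_{\square\in\lambda}(N+c(\square)),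
\]
where $c(\square)$ is the content. Dividing the formulas for $\lambda+e_k$ and $\lambda\in\mathcal X_m$,
\[
\tilde p_\lambda(k)=\frac{f_{\lambda+e_k}}{(m+1)f_\lambda}\cdot\frac{N+c}{N}=p_\lambda(k)\Big(1+\frac cN\Big),\qquad c=\lambda_k+1-k .
\]
So Theorem~\ref{thm:weights} applies with $w_m(c)=1+c/N$. An addable row $k\le N$ has $c\ge1-N$ and hence $\tilde p_\lambda(k)>0$.

\emph{Strictness.} By \eqref{eq:RC}, applied to this growth chain at time $n-1\ge1$,
\[
\mathrm{Cov}(R,C)\le-\mathbb E\big[\tilde p_\lambda(1)\,\tilde p_\lambda(\ell(\lambda)+1)\big],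
\]
where $\lambda$ is the shape at time $n-1$. The first factor is always positive, and the second is positive when $\ell(\lambda)<N$. Since $N\ge2$, this happens for $\lambda=(n-1)$, which has positive probability. Hence $\mathrm{Cov}(R,C)<0$.
\end{proof}

Both hypotheses of Theorem~\ref{thm:words} are needed: for $N=1$ the word is constant and for $n=1$ it has one letter, so in either case $R$ and $C$ are deterministic. For $N=n=2$ the words $11,12,22$ have $(R,C)=(2,1)$ and the word $21$ has $(1,2)$, so $\mathrm{Cov}(R,C)=2-\frac74\cdot\frac54=-\frac3{16}$. This equals $-\tilde p_{(1)}(1)\,\tilde p_{(1)}(2)=-\frac34\cdot\frac14$, the bound just used.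

\begin{thebibliography}{9}
\bibitem{EM} \emph{Statistical Properties of Permutations and Standard Young Tableau reflected by the Robinson--Schensted Algorithm}, \url{https://sites.math.rutgers.edu/~zeilberg/EM26/projects/proj4slides.pdf}.
\bibitem{LP} Last and Penrose, \emph{Lectures on the Poisson Process}.
\end{thebibliography}

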